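# Bounded Frobenius equations over a local field of characteristic $p$: unipotent monodromy, or only bounded ramification?

## 1. The guess: unipotent on an open subgroup of inertia, and bounded breaks

Take a linear Frobenius equation $x=A\,\sigma(x)$. The entries of $A$ are Laurent series in $z$ with coefficients in a local field $K$ of characteristic $p$, and $\sigma$ raises these coefficients to the $q$-th power. Under a mild hypothesis the solutions over $K^{\mathrm{sep}}$ form a vector space over $\mathbb F_q((z))$ on which the Galois group of $K$ acts. Now suppose that the coefficients of $A$ and of $A^{-1}$ are bounded in $K$. What does this say about the Galois action?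

The answer one first guesses has two parts: an open subgroup of inertia acts unipotently, and the ramification is bounded. We shall see this guess pass the easiest tests, in rank one and for unipotent equations, and then fail in rank two. Half of it is right, and that half turns out to be an exact criterion.

**Rings.** Let $p$ be a prime, $q$ a power of $p$, and $K=k((t))$ with $k\supseteq\mathbb F_q$ finite, so that $\mathcal O_K=k[[t]]$. Fix $K^{\mathrm{sep}}$, put $G=\operatorname{Gal}(K^{\mathrm{sep}}/K)$, let $K^{ur}\subset K^{\mathrm{sep}}$ be the maximal unramified extension and $I=\operatorname{Gal}(K^{\mathrm{sep}}/K^{ur})$ the inertia group. Write $\nu$ for the valuation with $\nu(t)=1$, extended to $K^{\mathrm{sep}}$; for a vector or a matrix, $\nu$ is the minimum over the entries, and $X^{(q)}$ is the entrywise $q$-th power. Let $I^v$, $v\ge 0$, be the upper numbering filtration, recalled in Section 5. The coefficient field is $F=\mathbb F_q((z))$. Put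
$$\mathcal E_{K,F}=K((z)),\qquad \mathcal E^+_{K,F}=\mathcal O_K((z)),\qquad \mathcal E^b_{K,F}=K\otimes_{\mathcal O_K}\mathcal E^+_{K,F},\qquad R=\mathcal O_K[[z]][1/t].$$
Thus $\mathcal E^b_{K,F}=R[1/z]$ consists of the Laurent series with bounded coefficients. Moreover $R=\mathcal E^b_{K,F}\cap K[[z]]$: if $f$ is a power series and $t^af\in\mathcal O_K((z))$, then $t^af\in\mathcal O_K[[z]]$. The map $\sigma$ is $\sum a_nz^n\mapsto\sum a_n^qz^n$, also on $K^{\mathrm{sep}}((z))$; its fixed ring there is $F$.

A warning that will matter: $1+z/t$ lies in $\mathcal E^b_{K,F}$, but its inverse $\sum(-1)^nt^{-n}z^n$ does not. As a function on the open unit disk, $1+z/t$ vanishes at $z=-t$.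

**Isocrystals.** For $S$ one of these rings, an $S$-isocrystal is a finitely generated projective $S$-module $M$ with an $S$-linear isomorphism $\sigma^*M\to M$. Equivalently, $M$ carries a $\sigma$-semilinear map $\varphi$ whose linearization is an isomorphism. On a basis, $\varphi(e_j)=\sum_iA_{ij}e_i$ with $A$ invertible. An $\mathcal E_{K,F}$-isocrystal is **unit-root** if it contains a $K[[z]]$-lattice $L$ such that $\sigma^*M\to M$ restricts to an isomorphism $\sigma^*L\to L$. An $\mathcal E^b_{K,F}$-isocrystal is unit-root if it becomes so over $\mathcal E_{K,F}$.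

For example, rank one with $A=1$ is unit-root. Rank one with $A=z$ is not: every lattice is $z^bK[[z]]$, and Frobenius carries it into $z^{b+1}K[[z]]$.

**Representations.** An $F$-representation is a continuous homomorphism $\rho:G\to\mathrm{GL}(V)$ with $V$ a finite-dimensional $F$-vector space. For a unit-root $M$, let $T(M)$ be the set of $\varphi$-fixed vectors in $K^{\mathrm{sep}}((z))\otimes M$. In coordinates, $\sum x_je_j$ is fixed exactly when $x=A\,\sigma(x)$, so
$$T(M)=\{x\in K^{\mathrm{sep}}((z))^r:\ x=A\,\sigma(x)\},$$
with $G$ acting on coefficients. We use two known facts: $T$ is an equivalence between unit-root $\mathcal E_{K,F}$-isocrystals and $F$-representations of $G$; and $M\mapsto\mathcal E_{K,F}\otimes M$ is fully faithful on unit-root $\mathcal E^b_{K,F}$-isocrystals. We say that $V$ **arises from $\mathcal E^b_{K,F}$** if $V\cong T(\mathcal E_{K,F}\otimes M)$ for some unit-root $\mathcal E^b_{K,F}$-isocrystal $M$.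

**Conjecture (the $z$-adic monodromy theorem).** An $F$-representation $\rho:G\to\mathrm{GL}(V)$ arises from $\mathcal E^b_{K,F}$ if and only if

(1) the restriction of $\rho$ to an open subgroup of $I$ is unipotent, and

(2) $\rho(I^v)=\{1\}$ for $v\gg0$.

This is posed in "Local monodromy of Drinfeld modules", https://sma.epfl.ch/~mornev/muenster.pdf. Since (1) and (2) are taken, displayed equations are numbered from (3).

## 2. Rank one, solved by hand

Let $M$ have rank one with Frobenius $a\in(\mathcal E^b_{K,F})^\times$. A stable lattice is $z^bK[[z]]$, and stability says $a\in K[[z]]^\times$. So $a,a^{-1}\in\mathcal E^b_{K,F}\cap K[[z]]=R$, that is, $a\in R^\times$.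

Now $R^\times=t^{\mathbb Z}\cdot k[[t,z]]^\times$. Indeed, write $a=t^{i}f$ and $a^{-1}=t^{j}g$ with $f,g\in k[[t,z]]$ not divisible by $t$. Then $t^{i+j}fg=1$, and $t\nmid fg$ because $t$ is prime, so $i+j=0$ and $fg=1$. Hence
$$a=t^n\,u_0\,(1+tg),\qquad u_0\in k[[z]]^\times,\quad g\in k[[t,z]].$$
We solve $y=a\,\sigma(y)$ factor by factor.

First, take $\tau\in K^{\mathrm{sep}}$ with $\tau^{q-1}=t^{-n}$; then $\tau=t^n\tau^q$. Next, solve $x=u_0\sigma(x)$ with $x\in\bar k[[z]]^\times$: the constant term satisfies $x_0^{q-1}=u_{0,0}^{-1}$, and each later coefficient satisfies $x_n-u_{0,0}x_n^q=\sum_{i\ge1}u_{0,i}x_{n-i}^q$, which is solvable in $\bar k\subset K^{ur}$. Finally, $h=\prod_{i\ge0}\sigma^i(1+tg)$ converges in $k[[t,z]]^\times$ because $\sigma^i(tg)$ is divisible by $t^{q^i}$, and $h=(1+tg)\sigma(h)$.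

So $y=\tau xh$ is a solution, and $V=Fy$, since the ratio of two solutions is $\sigma$-fixed. For $g\in I$ we get $g(y)=(g(\tau)/\tau)\,y$ with $g(\tau)/\tau\in\mathbb F_q^\times$. Inertia acts through a finite group of order dividing $q-1$, and wild inertia acts trivially. Both (1) and (2) hold, and the guess passes.

It is instructive to see what happens for $a=1+z/t$, which is a unit in $K[[z]]$ but not in $R$. With $y=\sum y_nz^n$ the equation reads $y_n^q-y_n=-y_{n-1}^q/t$. Start with $y_0\in\mathbb F_q^\times$. Then $y_1^q-y_1=-y_0/t$, so $\nu(y_1)=-1/q$ and $y_1\notin K^{ur}$. The character $\chi$ of $I$ on $V$ is therefore a nontrivial map into $1+z\mathbb F_q[[z]]$. That group is torsion-free, because $(1+f)^{p^j}=1+f^{p^j}$ (and it is pro-$p$). So $\chi(I)$ is infinite, and the restriction of $\chi$ to every open subgroup of $I$ is nontrivial: (1) fails. We shall see at the end of Section 5 that (2) fails as well.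

## 3. Unipotent equations of rank two

Take $A=\begin{pmatrix}1&b\\0&1\end{pmatrix}$ with $b=\sum b_nz^n\in R$ and $\nu(b_n)\ge-N$ for all $n$. The solution space is spanned over $F$ by $(1,0)$ and $(x,1)$, where $x_n-x_n^q=b_n$. All of $G$ acts unipotently, so (1) holds.

For (2), let $\chi_n(g)=g(x_n)-x_n\in\mathbb F_q$ for $g\in I$. This homomorphism is additive in $b_n$. It vanishes when $b_n\in\mathcal O_K$: if $b_n\in t\mathcal O_K$ take $x_n=\sum_ib_n^{q^i}\in K$, and if $b_n\in k$ then $x_n\in\bar k$. So $\chi_n$ depends only on the class of $b_n$ in $t^{-N}\mathcal O_K/\mathcal O_K$, which is a finite set. Only finitely many different $\chi_n$ occur, $\rho(I)$ is finite, and (2) holds. The guess passes again.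

Boundedness of $b$ matters. Over $\mathcal E_{K,F}$ take $b_n=t^{-m}$ with $m=pn+1$. Then $\nu(x_n)=-m/q$, and $L=K(x_n)$ is totally ramified of degree $q$ with group $\mathbb F_q$ acting by $x_n\mapsto x_n+c$. Choose $\pi=x_n^{i}t^{j}$ with $-im+jq=1$, so that $\pi$ is a uniformizer and $p\nmid i$. Then $\gamma\pi/\pi=(1+c/x_n)^i$ differs from $1$ by an element of $L$-valuation exactly $m$. The only break is therefore $m$, in the lower and in the upper numbering. As $n$ grows the breaks are unbounded: (1) holds and (2) fails.

## 4. A rank-two equation whose ramification index grows forever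

How would one try to prove that (1) is necessary? Imitate rank one. If $A\in\mathrm{GL}_r(\mathcal O_K[[z]])$, then $V$ is unramified, by the same product. Let $A_0=A|_{t=0}$, put $H_0=1$ and $H_{j+1}=A\,\sigma(H_j)A_0^{-1}$. Then $H_1-H_0$ is divisible by $t$, and $H_{j+1}-H_j$ is divisible by $t^{q^j}$. The limit $H\equiv1\pmod t$ satisfies $H=A\,\sigma(H)A_0^{-1}$, so $x=Hx'$ turns the equation into $x'=A_0\sigma(x')$, whose coefficients are solved for in $\bar k$. One would like to reach this situation after a finite extension $K'/K$, a change of basis and a scaling by roots of $t$.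

In rank one the last step was the factorization $R^\times=t^{\mathbb Z}\,k[[t,z]]^\times$. This is the exact point that fails for matrices. A matrix in $\mathrm{GL}_2(R)$ can have determinant $-1$, so that there is no power of $t$ to scale away, and still have a pole in one entry, with a coefficient that vanishes at $z=0$. Try
$$A=\begin{pmatrix}z/t&1\\1&0\end{pmatrix}.$$
The corresponding scalar equation is $y=(z/t)\sigma(y)+\sigma^2(y)$. Replace $z$, as an experiment, by a number $z_0\in K^{\mathrm{sep}}$ with $0<\nu(z_0)<1$. The Newton polygon of $Y^{q^2-1}+(z_0/t)Y^{q-1}-1$ has vertices $(0,0)$, $(q-1,\nu(z_0)-1)$, $(q^2-1,0)$, so its roots have two different valuations; for $z_0=0$ there is only the valuation $0$. The shape of the solutions depends on $z$, and no scaling by powers of $t$ can account for that. The formal-series equation is even easier to analyze.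

**Theorem 1.** Let $M=(\mathcal E^b_{K,F})^2$ with Frobenius matrix $A=\begin{pmatrix}z/t&1\\1&0\end{pmatrix}$. Then $M$ is a unit-root $\mathcal E^b_{K,F}$-isocrystal, and $V=T(\mathcal E_{K,F}\otimes M)$ is a $2$-dimensional $F$-representation of $G$ with $V^H=0$ for every open subgroup $H\subset I$. In particular no open subgroup of $I$ acts unipotently on $V$: (1) fails, and the conjecture is false. This holds for every $q$ and every $K$.

*Proof.*

**Step 1 (the isocrystal and its solutions).** We check that $M$ is unit-root and turn $V$ into a recursion. The entries of $A$ lie in $K[z]$ and $\det A=-1$, so $A\in\mathrm{GL}_2(\mathcal E^b_{K,F})\cap\mathrm{GL}_2(K[[z]])$, and $K[[z]]^2$ is the required lattice. An element of $V$ has the form $(y,\sigma y)$ with $y=(z/t)\sigma(y)+\sigma^2(y)$. For $y=\sum y_nz^n$ this means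
$$y_n^{q^2}-y_n=-\,y_{n-1}^{\,q}/t\qquad\text{for all }n.\tag{3}$$
Let $\Lambda$ be the set of solutions $y\in K^{\mathrm{sep}}[[z]]$, a module over $\mathbb F_q[[z]]$. The constant term satisfies $y_0^{q^2}=y_0$, so $y_0\in\mathbb F_{q^2}$, and every such $y_0$ occurs: given $y_{n-1}$, equation (3) for $y_n$ is separable, hence solvable in $K^{\mathrm{sep}}$. A solution with $y_0=0$ is $z$ times a solution. So $\Lambda/z\Lambda\cong\mathbb F_{q^2}$, and $\Lambda$, being $z$-torsion-free, complete and separated, is free of rank $2$ over $\mathbb F_q[[z]]$. Every element of $V$ becomes an element of $\Lambda$ after multiplication by a power of $z$, so $V=\Lambda[1/z]$ has dimension $2$.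

**Step 2 (the valuations of the coefficients).** We show that the coefficients of one nonzero solution already have valuations with unbounded denominators. Let $0\ne(y,\sigma y)\in V$, scaled by a power of $z$ so that its first nonzero coefficient is $y_0$. Then $y_0\in\mathbb F_{q^2}^\times$ and $\nu(y_0)=0$. If $\nu(y_{n-1})\le0$, the right side of (3) has valuation $q\nu(y_{n-1})-1<0$. Hence $\nu(y_n)<0$ (otherwise the left side would be integral), the left side has valuation $q^2\nu(y_n)$, and
$$q^2\nu(y_n)=q\,\nu(y_{n-1})-1 .$$
This gives $\nu(y_1)=-1/q^2$, $\nu(y_2)=-(1+q)/q^3$, and by induction for $n\ge1$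
$$\nu(y_n)=-\frac{1+q+\dots+q^{n-1}}{q^{n+1}}.\tag{4}$$
The induction step is
$$\frac1{q^2}\Bigl(-\frac{1+\dots+q^{n-2}}{q^{n-1}}-1\Bigr)=-\frac{1+\dots+q^{n-1}}{q^{n+1}}.$$
The numerator in (4) is $\equiv1\pmod q$, hence prime to $p$, so the fraction is in lowest terms.

**Step 3 (no open subgroup fixes a vector).** We compare (4) with a finite ramification index. Suppose the vector of Step 2 is fixed by an open $H\subset I$. Then all $y_n$ lie in the fixed field $L$ of $H$, which is finite over $K^{ur}$. So $L=K^{ur}(\theta)=K'K^{ur}$ with $K'=K(\theta)$ finite over $K$, and $L/K'$ is unramified. Hence $\nu(L^\times)=\frac1e\mathbb Z$ with $e=e(K'/K)<\infty$. By (4), $q^{n+1}$ divides $e$ for all $n$, which is absurd. So $V^H=0$.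

**Step 4 (no unipotence).** By Kolchin's theorem a group of unipotent automorphisms of a nonzero finite-dimensional space has a nonzero fixed vector. Since $V^H=0$ for all open $H\subset I$, (1) fails. But $V$ arises from $\mathcal E^b_{K,F}$ by construction. $\blacksquare$

## 5. Bounded ramification as the exact criterion

Does (2) survive in this example, although the ramification indices are infinite? We need the numbering precisely.

**Ramification groups.** Upper numbering is as in Serre, *Local Fields*. Let $L/K$ be finite Galois with group $\Gamma$ and ramification index $e$. Then $\mathcal O_L=\mathcal O_K[\pi]$ for some $\pi$ (Serre, III §6 Prop. 12). For $\gamma\ne1$ put $i_\Gamma(\gamma)=e\,\nu(\gamma\pi-\pi)$, put $i_\Gamma(1)=\infty$, and for real $x>-1$ let $\Gamma_x=\{\gamma:\ i_\Gamma(\gamma)\ge x+1\}$. So $\Gamma_x=\Gamma_0$, the inertia group of order $e$, for $-1<x\le0$. The function $\phi=\phi_{L/K}$ on $[-1,\infty)$ has $\phi(0)=0$ and slope $|\Gamma_x|/e$, and $\Gamma^{\theta}=\Gamma_{x}$ for $\theta=\phi(x)$. This upper numbering is compatible with quotients.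 So it defines groups $G^v$ for $v\ge0$ which map onto the groups $\Gamma^v$, and $I^v=G^v$. A shift of the numbering would not affect (2).

**Example.** We compute the first layer of Theorem 1, assuming here that $k\supseteq\mathbb F_{q^2}$. Take $y_0=1$ and let $L=K(y_1)$, $y_1^{q^2}-y_1=-1/t$. For another starting value $y_0=c\in\mathbb F_{q^2}$ the element $c^qy_1$ solves the equation, so $L$ is the field cut out by $\Lambda/z^2\Lambda$. Since $\nu(y_1)=-1/q^2$, $L/K$ is totally ramified of degree $q^2$, with uniformizer $\pi=1/y_1$ and group $\mathbb F_{q^2}$ acting by $y_1\mapsto y_1+c$. For $c\neq0$,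
$$\gamma\pi-\pi=\frac1{y_1+c}-\frac1{y_1}=\frac{-c}{y_1(y_1+c)}$$
has $i_\Gamma(\gamma)=2$. So $\Gamma_x=\Gamma$ for $-1<x\le1$ and $\Gamma_x=1$ for $x>1$; the only break is $1$, and $\phi(1)=1$. The index $q^2$ is large, the upper break is small. By (4), $|\nu(y_n)|<\frac1{q(q-1)}$ for all $n$, so it is reasonable to hope for a bound on all breaks.

**Theorem 2.** An $F$-representation $\rho:G\to\mathrm{GL}(V)$ arises from $\mathcal E^b_{K,F}$ if and only if $\rho(I^v)=\{1\}$ for $v\gg0$. With the full faithfulness quoted in Section 1, $T$ therefore gives an equivalence between unit-root $\mathcal E^b_{K,F}$-isocrystals and $F$-representations of $G$ of bounded ramification.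

The second sentence follows from the first: $M\mapsto T(\mathcal E_{K,F}\otimes M)$ is a composite of two fully faithful functors, and the first sentence identifies its essential image. For the conjecture this means that the "if" direction is true with (1) superfluous, and that the "only if" direction is half true: (2) always holds, while (1) can fail by Theorem 1. In other words, (2) does not imply (1).

The dimension $2$ of the counterexample is the smallest possible. Let $\dim V=1$ and let $\rho$ be trivial on $I^v$. By local class field theory the restriction of $\rho$ to $I$ factors through a finite quotient $\mathcal O_K^\times/(1+t^n\mathcal O_K)$. So $\rho(I)$ is finite, and (2) implies (1). Hence in dimension $1$ the conjecture holds. The same remark finishes the example $a=1+z/t$ of Section 2: there $\chi(I)$ is infinite, so (2) fails.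

Why not prove (2) one coefficient at a time? Let $L_n$ be the field cut out by $\Lambda/z^n\Lambda$ in Theorem 1. Then $L_{n+1}/L_n$ is obtained by adjoining solutions of (3), a compositum of Artin–Schreier extensions. Its upper breaks over $L_n$ are at most the pole order $e(L_n/K)\,q^2|\nu(y_n)|$ of the right-hand side. Since $\phi_{L_n/K}$ has final slope $1/e(L_n/K)$, a bound $u$ for the breaks of $L_n/K$ yields only the bound $u+q^2|\nu(y_n)|$ for those of $L_{n+1}/K$. By (4) the added term tends to $\frac q{q-1}$, so this estimate grows linearly in $n$.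

The way past this point is to treat all coefficients up to $z^n$ at once, as one system $X^{(q)}=CX$ over $\mathcal O_K$. In it only the denominator of $C^{-1}$ counts, and this denominator does not depend on $n$.

## 6. From bounded coefficients to bounded breaks

Let $M$ be a unit-root $\mathcal E^b_{K,F}$-isocrystal of rank $r\geq 1$, and $V=T(\mathcal E_{K,F}\otimes M)$.

**Step 1 (a basis in which $A^{-1}$ is integral).** The aim is a basis of $M$ whose Frobenius matrix has power series entries and an integral inverse.

First, $M$ is free. The ring $\mathcal O_K[[z]]\cong k[[t,z]]$ is a two-dimensional regular local ring, hence a UFD. So $R$ is a noetherian UFD. Its primes come from primes of $k[[t,z]]$ not containing $t$; these are not maximal, so $R$ has dimension at most $1$. In a noetherian UFD primes of height one are principal, so $R$ is a PID, and so is its localization $\mathcal E^b_{K,F}=R[1/z]$. Fix a basis of $M$.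

Next, we move the unit-root lattice to the standard one without leaving $\mathcal E^b_{K,F}$. Write it as $\mathcal L=gK[[z]]^r$ with $g\in\mathrm{GL}_r(K((z)))$. Column operations over the discrete valuation ring $K[[z]]$ do not change $\mathcal L$, and make $g$ lower triangular with diagonal entries $z^{a_i}$. For $i=2,3,\dots$ in turn, add $K[[z]]$-multiples of column $i$ to the earlier columns. This changes the entries $g_{ij}$, $j<i$, by arbitrary elements of $z^{a_i}K[[z]]$, so they can be truncated to Laurent polynomials. It affects only rows $\ge i$, so the rows already treated stay as they are. At the end $g$ has Laurent polynomial entries and determinant a power of $z$, so $g\in\mathrm{GL}_r(K[z,z^{-1}])\subset\mathrm{GL}_r(\mathcal E^b_{K,F})$. Change the basis of $M$ by $g$. The lattice is now $K[[z]]^r$, so $A$ and $A^{-1}$ have entries in $\mathcal E^b_{K,F}\cap K[[z]]=R$.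

Finally, replace the basis $e$ by $t^{-l}e$. Since $\varphi(t^{-l}e_j)=t^{-(q-1)l}\sum_iA_{ij}(t^{-l}e_i)$, this replaces $A^{-1}$ by $t^{(q-1)l}A^{-1}$. For $l\gg0$ and a suitable integer $s\ge1$ we obtain
$$C:=A^{-1}\in M_r(\mathcal O_K[[z]]),\qquad t^sC^{-1}\in M_r(\mathcal O_K[[z]]).\tag{5}$$

In Theorem 1, for instance, $l=1$ gives $C=\begin{pmatrix}0&t^{q-1}\\t^{q-1}&-zt^{q-2}\end{pmatrix}$ and $t^qC^{-1}=\begin{pmatrix}z&t\\t&0\end{pmatrix}$, so one may take $s=q$.

**Step 2 (reduction to finite systems).** The aim is to replace $V$ by finite $\mathbb F_q$-vector spaces. We have $V=\{x:\sigma(x)=Cx\}=\Lambda[1/z]$ with $\Lambda=V\cap K^{\mathrm{sep}}[[z]]^r$, and $\Lambda$ embeds $G$-equivariantly in $\varprojlim W_n$, where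
$$W_n=\{X\in(K^{\mathrm{sep}}[z]/z^n)^r:\ \sigma(X)=CX\}.$$
Put
$$\beta=\frac s{q-1},\qquad\alpha_0=\frac{sq}{q-1}=s+\beta>1 .$$
It suffices to show that for every $n$ and every $v>\alpha_0-1$ the group $I^v$ acts trivially on $W_n$.

Fix $n$, put $d=rn$, $W=W_n$. In the basis of monomials $z^j$,
$$W=\{X\in(K^{\mathrm{sep}})^d:\ X^{(q)}=CX\},$$
where $C$ now denotes the $d\times d$ matrix of multiplication by the old $C$, and $C,\ t^sC^{-1}\in M_d(\mathcal O_K)$. The algebra $K[X_1,\dots,X_d]/(X^{(q)}-CX)$ has as basis the monomials with all exponents $<q$, hence rank $q^d$, and its Jacobian matrix $-C$ is invertible over $K$. So it is étale, and there are exactly $q^d$ solutions in any separably closed extension of $K$. Let $L=K(W)$, finite Galois over $K$, and $\Gamma=\operatorname{Gal}(L/K)$. For $0\ne X\in W$,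
$$q\nu(X)=\nu(CX)\ge\nu(X),\qquad \nu(X)=\nu(C^{-1}X^{(q)})\ge q\nu(X)-s,$$
that is,
$$0\le\nu(X)\le\beta.\tag{6}$$

**Step 3 (lifting approximate solutions).** This step shows that a map from $\mathcal O_L$ to a sufficiently fine quotient of a complete ring forces an actual embedding of $L$. For a field $E$ with real valuation $w$, write $\mathfrak a_\alpha=\{a\in E:\ w(a)\ge\alpha\}$.

**Claim.** Let $E\supset K$ be complete for a real valuation $w$ extending $\nu|_K$, and let $\alpha>\alpha_0$. If there is an $\mathcal O_K$-algebra homomorphism $\eta:\mathcal O_L\to\mathcal O_E/\mathfrak a_\alpha$, then there is a $K$-embedding $L\to E$.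

*Solving.* Let $X\in W$. By (6) its entries lie in $\mathcal O_L$. Let $Y\in\mathcal O_E^d$ lift $\eta(X)$. Since $\eta(X)^{(q)}=C\eta(X)$, the defect $D:=Y^{(q)}-CY$ satisfies $w(D)\ge\alpha$. We want $Z$ with $(Y+Z)^{(q)}=C(Y+Z)$, that is,
$$Z=C^{-1}(D+Z^{(q)}).$$
Consider the right side on the complete set $\{Z\in E^d:\ w(Z)\ge\alpha-s\}$. We have $w(C^{-1}D)\ge\alpha-s$. Also $w(C^{-1}Z^{(q)})\ge q(\alpha-s)-s>\alpha-s$, since $\alpha-s>\beta$ gives $(q-1)(\alpha-s)>s$. So it is a self-map. For two points $Z,Z'$ of the set,
$$w\bigl(C^{-1}(Z-Z')^{(q)}\bigr)\ge q\,w(Z-Z')-s\ge w(Z-Z')+\delta,\qquad\delta=(q-1)(\alpha-s)-s>0,$$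
so it is a contraction. Let $Z$ be its fixed point and put $\lambda(X):=Y+Z\in E^d$, a solution of $X^{(q)}=CX$ with $w(\lambda(X)-Y)\ge\alpha-s>\beta$.

*Injectivity of $\lambda$.* Let $X\ne X'$ in $W$, with chosen lifts $Y,Y'$. By (6), $X-X'$ has a coordinate $x\in\mathcal O_L$, $x\neq 0$, with $\nu(x)\le\beta$. Write $x=u\pi_L^j$ with $\pi_L$ a uniformizer of $L$ and $u$ a unit, and $\pi_L^e=t\cdot u'$ with $u'$ a unit. Units map to units under $\eta$, and since $\alpha>0$ any lift to $\mathcal O_E$ of a unit of $\mathcal O_E/\mathfrak a_\alpha$ is a unit. Let $\varpi$ lift $\eta(\pi_L)$. Then $\varpi^e$ is congruent modulo $\mathfrak a_\alpha$ to $t$ times a unit. Because $\alpha>\alpha_0>1$, we get $w(\varpi^e)=1$ and $w(\varpi)=1/e$. So one lift of $\eta(x)$ has valuation $j/e=\nu(x)\le\beta<\alpha$, and all lifts, which differ by elements of $\mathfrak a_\alpha$, have the same valuation. The corresponding coordinate of $Y-Y'$ is such a lift, while passing to $\lambda(X)-\lambda(X')$ changes it by an element of valuation at least $\alpha-s>\beta$. Hence $\lambda(X)\ne\lambda(X')$.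

*Conclusion of the claim.* All $q^d$ solutions of $X^{(q)}=CX$ in a separable closure $E^{\mathrm{sep}}$ lie in $E$. For a $K$-embedding $\iota:K^{\mathrm{sep}}\to E^{\mathrm{sep}}$ we get $\iota(W)\subset E^d$, hence $\iota(L)\subset E$.

**Step 4 (the largest break in terms of root distances).** We express the largest upper break through the distances of the conjugates of a generator. If $L/K$ is unramified, $I$ acts trivially on $W$ and we are done. Otherwise write $\mathcal O_L=\mathcal O_K[\pi]$ and let $f=\prod_{\gamma\in\Gamma}(T-\gamma\pi)$ be the minimal polynomial of $\pi$. Put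
$$\mu=\max_{\gamma\ne1}\nu(\gamma\pi-\pi)>0,\qquad\tilde\phi(a)=\sum_{\gamma\in\Gamma}\min\bigl(a,\nu(\gamma\pi-\pi)\bigr),$$
where the term $\gamma=1$ is $a$. Then
$$\tilde\phi\Bigl(\frac{x+1}e\Bigr)=\phi_{L/K}(x)+1\qquad(x\ge-1)$$
(Serre, IV §3 Lemma 3). Indeed both sides vanish at $x=-1$, and at all but finitely many $x$ the left side has slope $\frac1e\#\{\gamma:\ i_\Gamma(\gamma)\geq x+1\}=|\Gamma_x|/e$. Now $\Gamma_x\ne1$ exactly for $x\le e\mu-1$. So the largest upper break is $\phi_{L/K}(e\mu-1)=\tilde\phi(\mu)-1$, that is, $\Gamma^v=1$ for $v>\tilde\phi(\mu)-1$.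

**Step 5 (the bound $\tilde\phi(\mu)\le\alpha_0$).** Here we feed the lifting step with the field of a generic point of a disk; compare Fontaine, *Il n'y a pas de variété abélienne sur $\mathbb Z$*, Prop. 1.5. As $\tilde\phi$ is continuous, it is enough to show $\tilde\phi(\mu')\le\alpha_0$ for every real $\mu'$ with $0\le\mu'<\mu$.

Let $w$ be the Gauss valuation on $L(x)$ given on polynomials by
$$w\Bigl(\sum_ja_j(x-\pi)^j\Bigr)=\min_j\bigl(\nu(a_j)+j\mu'\bigr).$$
It is multiplicative: if $j_0,l_0$ are the smallest indices at which the minima for $P$ and $Q$ are attained, the coefficient of $(x-\pi)^{j_0+l_0}$ in $PQ$ attains $w(P)+w(Q)$. It depends only on the disk $\{y:\nu(y-\pi)\ge\mu'\}$. For if $\pi'$ lies in this disk, then $w(x-\pi')\ge\mu'$, so $w(\sum b_j(x-\pi')^j)\ge\min_j(\nu(b_j)+j\mu')$, the Gauss valuation centered at $\pi'$; by symmetry the two valuations agree.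

Let $\widehat E$ be the completion of $L(x)$ for $w$, and $E\subset\widehat E$ the completion of $K(x)$. Then $w(x)\ge\min(\mu',\nu(\pi))\ge0$. Since $x-\gamma\pi=(x-\pi)+(\pi-\gamma\pi)$, we have $w(x-\gamma\pi)=\min(\mu',\nu(\gamma\pi-\pi))$. Taking the product over $\gamma$,
$$w(f(x))=\tilde\phi(\mu').$$
So $\pi\mapsto x$ defines an $\mathcal O_K$-algebra homomorphism $\mathcal O_L=\mathcal O_K[T]/(f)\to\mathcal O_E/\mathfrak a_{\tilde\phi(\mu')}$.

Suppose $\tilde\phi(\mu')>\alpha_0$. By the claim of Step 3 with $\alpha=\tilde\phi(\mu')$ there is a $K$-embedding $L\to E$. Since $L/K$ is normal, its image in $\widehat E$ is the subfield $L\subset L(x)\subset\widehat E$. So $L\subset E$ inside $\widehat E$.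

Choose $\gamma\ne1$ with $\nu(\gamma\pi-\pi)=\mu>\mu'$, and let $\gamma$ act on $L(x)$ through $L$, fixing $x$. It sends $\sum a_j(x-\pi)^j$ to $\sum\gamma(a_j)(x-\gamma\pi)^j$. The Gauss valuation of the latter centered at $\gamma\pi$ is the old value, and the valuations centered at $\pi$ and $\gamma\pi$ agree because $\nu(\gamma\pi-\pi)\ge\mu'$. So $\gamma$ preserves $w$ and extends to a continuous automorphism of $\widehat E$. It is trivial on $K(x)$, hence on $E$, hence on $L\subset E$. This contradicts $\gamma\ne1$ on $L$. So $\tilde\phi(\mu')\le\alpha_0$.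

**Step 6 (conclusion).** It remains to collect the bound. By Steps 4 and 5, $\Gamma^v=1$ for $v>\alpha_0-1$. Since $I^v$ maps onto $\Gamma^v$, it acts trivially on every $W_n$, hence on $\Lambda$ and on $V$. Explicitly, with $s$ from (5),
$$\rho(I^v)=\{1\}\qquad\text{for all }v>\frac{sq}{q-1}-1,\ v\ge0 .$$
This is (2). For the equation of Theorem 1, $s=q$ gives triviality for $v>\frac{q^2}{q-1}-1$, consistent with the break $1$ found in the first layer. $\square$

## 7. From bounded breaks to bounded coefficients

Now let $\rho:G\to\mathrm{GL}(V)$ satisfy $\rho(I^v)=1$ for some $v\ge0$, and put $r=\dim V$. By the equivalence $T$ there is a Frobenius matrix over $K[[z]]$, but nothing controls its denominators. Work integrally instead: take a lattice $\Lambda\subset V$ and the Galois-invariant vectors in $\mathcal O_{K^{\mathrm{sep}}}[[z]]\otimes\Lambda$. Two obstacles appear. Invariants modulo $z^m$ need not lift, because of an $H^1$; and Frobenius on the invariants is not invertible over $\mathcal O_K$. Both are governed by the different of the field cut out by $\Lambda/z^n$, and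 bounded breaks bound the different although the degrees tend to infinity.

We use Galois descent: for a finite Galois extension $L/K$ with group $\Gamma$ and a finite-dimensional $L$-vector space $D$ with semilinear $\Gamma$-action, $L\otimes_KD^\Gamma\to D$ is an isomorphism.

**Step 1 (the different is bounded).** This step produces the one constant $c$ used below. Put $c=\lceil v\rceil+1$. Since $\rho(G)$ is compact, $V$ contains a $G$-stable $\mathbb F_q[[z]]$-lattice $\Lambda$: the stabilizer of any lattice is open in $G$, so the sum of its finitely many translates is a stable lattice. Let $L_n/K$ be the finite Galois extension cut out by $\Lambda/z^n$ and $\Gamma_n=\operatorname{Gal}(L_n/K)$.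

For $L=L_n$, $\Gamma=\Gamma_n$ and $\mathcal O_L=\mathcal O_K[\pi]$, the different $\mathfrak D$ is generated by $\prod_{\gamma\ne1}(\pi-\gamma\pi)$, so $e\,\nu(\mathfrak D)=\sum_{\gamma\ne1}i_\Gamma(\gamma)$. Each $\gamma\ne1$ belongs to $\Gamma_x$ for $x$ in an interval $(-1,i_\Gamma(\gamma)-1]$ of length $i_\Gamma(\gamma)$, so this sum is $\int_{-1}^\infty(|\Gamma_x|-1)\,dx$ (compare Serre, IV §1 Prop. 4). Substitute $\theta=\phi_{L/K}(x)$, $d\theta=\frac{|\Gamma_x|}e\,dx$:
$$\nu(\mathfrak D_{L_n/K})=\int_{-1}^\infty\Bigl(1-\frac1{|\Gamma_n^{\theta}|}\Bigr)d\theta\le v+1\le c,$$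
where $\Gamma_n^\theta=\Gamma_n^0$ for $-1<\theta\le0$, and $\Gamma_n^\theta=1$ for $\theta\ge v$. So $t^c\mathfrak D_{L_n/K}^{-1}\subset\mathcal O_{L_n}$ for all $n$.

**Step 2 (integral descent up to $t^c$).** This step proves approximate, integral versions of Galois descent and of the vanishing of $H^1$.

**Lemma.** Let $L=L_n$, $\Gamma=\Gamma_n$, and let $U$ be a finite-dimensional $\mathbb F_q[\Gamma]$-module. Then:

(a) $t^c(\mathcal O_L\otimes_{\mathbb F_q}U)\subset\mathcal O_L\cdot(\mathcal O_L\otimes U)^\Gamma$;

(b) $t^cH^1(\Gamma,\mathcal O_L\otimes U)=0$.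

*Proof.* (a) Let $(a_i)$ be an $\mathcal O_K$-basis of $\mathcal O_L$, and $(a_i^*)$ the trace-dual basis, so that $a_i^*\in\mathfrak D^{-1}$. The equations $\sum_\gamma\gamma(a_i^*)\gamma(a_j)=\delta_{ij}$ say that the square matrices $(\gamma(a_i^*))_{i,\gamma}$ and $(\gamma(a_j))_{\gamma,j}$ are inverse to each other. Multiplying them in the other order and reading off one column gives $\sum_ia_i^*\gamma(a_i)=\delta_{\gamma,1}$. Hence for $u\in U$
$$1\otimes u=\sum_ia_i^*\Bigl(\sum_\gamma\gamma(a_i)\otimes\gamma u\Bigr).$$
The elements in parentheses are $\Gamma$-invariant, and $t^ca_i^*\in\mathcal O_L$. Multiply by $t^c$.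

(b) Let $\operatorname{Tr}(\mathcal O_L)=t^j\mathcal O_K$. Then $\operatorname{Tr}(t^{-j}\mathcal O_L)=\mathcal O_K$, so $t^{-j}\in\mathfrak D^{-1}$ and $j\le\nu(\mathfrak D)\le c$. Hence there is $a\in\mathcal O_L$ with $\operatorname{Tr}(a)=t^c$. For a cocycle $f$, $f(\gamma'\gamma)=f(\gamma')+\gamma'f(\gamma)$, put $h=\sum_\gamma\gamma(a)f(\gamma)$. Then
$$\gamma'h=\sum_\gamma\gamma'\gamma(a)\bigl(f(\gamma'\gamma)-f(\gamma')\bigr)=h-t^cf(\gamma'),$$
so $t^cf$ is a coboundary. $\square$

**Step 3 (the module $N$, and lifting up to $t^c$).** We define the candidate module and show that its reductions are nearly as large as they can be. Put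
$$N_n=(\mathcal O_{K^{\mathrm{sep}}}\otimes_{\mathbb F_q}\Lambda/z^n)^G=(\mathcal O_{L_n}\otimes\Lambda/z^n)^{\Gamma_n},\qquad N=(\mathcal O_{K^{\mathrm{sep}}}[[z]]\otimes_{\mathbb F_q[[z]]}\Lambda)^G=\varprojlim N_n,$$
with $\varphi=\sigma\otimes1$, which commutes with $G$. The first equality holds because $\operatorname{Gal}(K^{\mathrm{sep}}/L_n)$ acts trivially on $\Lambda/z^n$; the last because invariants commute with limits. I claim
$$t^cN_m\subset\operatorname{im}(N\to N_m).\tag{7}$$
For $k\ge m$ take $\Gamma_k$-invariants in
$$0\to\mathcal O_{L_k}\otimes z^m\Lambda/z^k\Lambda\to\mathcal O_{L_k}\otimes\Lambda/z^k\to\mathcal O_{L_k}\otimes\Lambda/z^m\to0 .$$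
The invariants of the last two terms are $N_k$ and $N_m$, and $t^c$ kills $H^1(\Gamma_k,\mathcal O_{L_k}\otimes z^m\Lambda/z^k\Lambda)$ by part (b) of the Lemma. So $t^cN_m\subset\operatorname{im}(N_k\to N_m)$. Each $N_k$ is finitely generated over $\mathcal O_K$, hence compact, because the residue field is finite. For a given element of $t^cN_m$ its preimages in the $N_k$, $k\ge m$, form an inverse system of nonempty compact Hausdorff spaces. Such a system has nonempty limit, and a point of the limit is a preimage in $N$.

**Step 4 ($N$ is free of rank $r$ over $\mathcal O_K[[z]]$).** We need a genuine basis. If $x\in N$ maps to $0$ in $N_m$, then $x=z^my$ with $y\in\mathcal O_{K^{\mathrm{sep}}}[[z]]\otimes\Lambda$, and $y$ is $G$-invariant because this module has no $z$-torsion. So $\ker(N\to N_m)=z^mN$. Hence $N/z^mN\subset N_m$. As $N=\varprojlim N_m$, the composite $N\to\varprojlim N/z^mN\hookrightarrow\varprojlim N_m=N$ is the identity, so $N$ is $z$-adically complete and separated; it is also $z$-torsion-free. By (7),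
$$t^cN_1\subset N/zN\subset N_1 .$$
The $\mathcal O_K$-module $N_1$ is finitely generated and torsion-free, hence free. Its rank is $\dim_K(L_1\otimes\Lambda/z)^{\Gamma_1}=r$ by Galois descent. So $N/zN$ is free of rank $r$ over $\mathcal O_K$.

Lift a basis of $N/zN$ to $n_1,\dots,n_r\in N$. These generate $N$: approximate $x\in N$ modulo $z$, divide the difference by $z$, repeat, and sum the series. They are independent: in a nontrivial relation, divide by the largest power of $z$ common to the coefficients, which is allowed since $N$ has no $z$-torsion, and reduce modulo $z$.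

**Step 5 ($t^{2qc}N\subset N':=\mathcal O_K[[z]]\,\varphi(N)$).** This bounds the denominators of the inverse of Frobenius. First work modulo $z^m$. The $\mathcal O_K$-module $N_m$ is free; let $(n_j)$ be a basis, and let $(w_j)$ be an $\mathbb F_q$-basis of $\Lambda/z^m$. By Galois descent both have $rm$ elements, and $(n_j)=(w_j)P$ with $P$ over $\mathcal O_{L_m}$ and invertible over $L_m$. By part (a) of the Lemma each $t^cw_j$ is an $\mathcal O_{L_m}$-combination of the $n_i$, so $t^cP^{-1}$ is integral. Since $\varphi(w_j)=w_j$, we get $\varphi(n_j)=(w_j)P^{(q)}=(n_j)A_m$ with $A_m=P^{-1}P^{(q)}$. This matrix has entries in $\mathcal O_K$ because $\varphi(N_m)\subset N_m$. Now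
$$t^{qc}A_m^{-1}=(t^cP^{-1})^{(q)}P$$
is integral and has entries in $K$, so it has entries in $\mathcal O_K$. Hence $t^{qc}N_m\subset\mathcal O_K\,\varphi(N_m)$.

Now lift. Given $x\in N$, write $t^{qc}x\equiv\sum b_i\varphi(y_i)$ in $N_m$ with $b_i\in\mathcal O_K$, $y_i\in N_m$. By (7) choose $\tilde y_i\in N$ lifting $t^cy_i$. Then $\varphi(\tilde y_i)$ maps to $t^{qc}\varphi(y_i)$ in $N_m$, so $t^{2qc}x-\sum b_i\varphi(\tilde y_i)$ lies in $\ker(N\to N_m)=z^mN$. Thus $t^{2qc}N\subset N'+z^mN$ for all $m$. By Krull's intersection theorem for the finitely generated module $N/N'$ over the noetherian local ring $\mathcal O_K[[z]]$, $\bigcap_m(N'+z^mN)=N'$.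

**Step 6 (the isocrystal and its solutions).** It remains to read off $M$ and to identify $T$. Let $A$ be the matrix of $\varphi$ on a basis of $N$. By Step 4 it has entries in $\mathcal O_K[[z]]$. By Step 5 there is $B\in M_r(\mathcal O_K[[z]])$ with $AB=t^{2qc}$, so $A\in\mathrm{GL}_r(R)$. Since $R\subset\mathcal E^b_{K,F}$ and $R\subset K[[z]]$, the module $M:=\mathcal E^b_{K,F}\otimes_{\mathcal O_K[[z]]}N$ is an isocrystal, and it is unit-root with lattice $K[[z]]\otimes N$.

The natural map
$$K^{\mathrm{sep}}[[z]]\otimes_{\mathcal O_K[[z]]}N\to K^{\mathrm{sep}}[[z]]\otimes_{\mathbb F_q[[z]]}\Lambda$$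
is a map of free modules of rank $r$. Modulo $z$, since $K\otimes N/zN=K\otimes N_1$, it is $K^{\mathrm{sep}}\otimes_{\mathcal O_K}N_1\to K^{\mathrm{sep}}\otimes_{\mathbb F_q}\Lambda/z$, an isomorphism by Galois descent. So its determinant is a unit modulo $z$, hence a unit, and the map is an isomorphism. It is $\varphi$-equivariant, and it is $G$-equivariant because $G$ fixes $N$. Inverting $z$ and taking $\varphi$-fixed vectors,
$$T(\mathcal E_{K,F}\otimes M)\cong\bigl(K^{\mathrm{sep}}((z))\bigr)^{\sigma}\otimes_FV=V$$
as $G$-representations. This completes the proof of Theorem 2. $\blacksquare$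

## 8. The monodromy group of the rank-two equation

Condition (1) would make the Zariski closure of the image of an open subgroup of inertia a unipotent group. In our example the closure is as far from that as the determinant permits.

**Theorem 3.** For $V$ as in Theorem 1: $V\otimes_F\overline F$ is an irreducible $H$-representation for every open $H\subset I$, and the identity component of the Zariski closure of $\rho(I)$ in $\mathrm{GL}_{2,\overline F}$ is $\mathrm{SL}_2$. By Theorem 2, nevertheless $\rho(I^v)=1$ for $v\gg0$.

*Proof.*

**Step 1 (determinant one on inertia).** This confines $\rho(I)$ to $\mathrm{SL}_2$. Take $y,y'\in\Lambda$ with $y_0,y_0'$ an $\mathbb F_q$-basis of $\mathbb F_{q^2}$. Let $X$ be the matrix with columns $(y,\sigma y)^T$ and $(y',\sigma y')^T$, so $X=A\,\sigma(X)$. Then $d=\det X$ satisfies $d=-\sigma(d)$. Moreover $d\equiv y_0y_0'^{\,q}-y_0'y_0^{\,q}\pmod z$, which is nonzero because $y_0'/y_0\notin\mathbb F_q$. Each coefficient of $d$ satisfies $d_n=-d_n^q$, so it is algebraic over $\mathbb F_q$ and lies in $K^{ur}$. From $g(X)=X\rho(g)$ we get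 $\det\rho(g)=g(d)/d=1$ for $g\in I$.

**Step 2 (no open subgroup stabilizes a line).** This is the irreducibility. By Theorem 1, for every open $H\subset I$ and every field extension $F'/F$,
$$(V\otimes_FF')^H=V^H\otimes_FF'=0.\tag{8}$$
Suppose an open $H\subset I$ stabilizes a line in $V\otimes\overline F$. Shrinking $H$, we may assume that $H=I\cap J$ with $J$ open and normal in $G$, so that $H$ is normal in $G$. Then $G$ permutes the set $S\ne\emptyset$ of $H$-stable lines.

*Case $|S|\ge3$.* An automorphism of a plane with three eigenlines is a scalar, so $H$ acts by scalars $\chi$, and $\chi^2=\det\rho|_H=1$ by Step 1. So $\chi$ takes values in $\{\pm1\}$, and its kernel, closed of index at most $2$ in $H$, is an open subgroup acting trivially on $V\ne0$. This contradicts (8).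

*Case $|S|\le2$.* Let $\ell\in S$. It is defined over some finite $F'/F$. Its stabilizer in $G$ has index at most $2$ and is closed, since the stabilizer of a line is closed in $\mathrm{GL}(V\otimes F')$. So it is $G_{K'}=\operatorname{Gal}(K^{\mathrm{sep}}/K')$ with $K'/K$ Galois of degree at most $2$, and it acts on $\ell$ by a continuous character $\chi:G_{K'}\to F'^\times$. By Theorem 2, $\rho$ kills some $G^v$. With $\psi_{K'/K}=\phi_{K'/K}^{-1}$ we have
$$G_{K'}^{\psi_{K'/K}(v)}=G_{K'}\cap G^v,$$
because lower numbering is compatible with subgroups and $\phi_{L/K}=\phi_{K'/K}\circ\phi_{L/K'}$ for finite Galois $L/K$ containing $K'$. So $\chi$ kills an upper ramification group of $G_{K'}$, and by local class field theory $\chi(I_{K'})$ is a quotient of a finite group $\mathcal O_{K'}^\times/U_{K'}^{(n)}$. Here $I_{K'}=I\cap G_{K'}$ is open in $I$, so the kernel of $\chi$ on $I_{K'}$ is an open subgroup of $I$ that fixes $\ell$ pointwise. This contradicts (8).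

**Step 3 (the Zariski closure).** Here irreducibility is converted into a statement about algebraic groups. Let $S^0$ be the identity component of the Zariski closure of $\rho(I)$; by Step 1, $S^0\subset\mathrm{SL}_2$. The subgroup $H=I\cap\rho^{-1}(S^0)$ has finite index in $I$. It is closed: finitely many polynomial equations over $\overline F$ have coefficients in a finite extension of $F$, and expanding them in an $F$-basis gives polynomial equations over $F$. So $H$ is open in $I$. If $\dim S^0\le2$, then $S^0$ is connected and solvable, and by the Lie–Kolchin theorem it stabilizes a line in $V\otimes\overline F$. Then so does $H$, contradicting Step 2. So $\dim S^0=3$, and since $\mathrm{SL}_2$ is irreducible of dimension $3$, $S^0=\mathrm{SL}_2$. The last sentence of the theorem is Theorem 2 applied to $V$. $\blacksquare$
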